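# Minimal two-spheres with curvature pinched between $\frac{2}{(s+1)(s+2)}$ and $\frac{2}{s(s+1)}$

## 1. The Veronese surface and the curvatures $1,\frac13,\frac16,\dots$

Let $\mathbb R^5$ be the space of traceless symmetric real $3\times 3$ matrices with the norm $|M|^2=\operatorname{tr}(M^2)$. On the sphere of radius $r$ in $\mathbb R^3$ put
$$F(x)=c\,\Big(xx^{T}-\tfrac{r^2}{3}I\Big),\qquad |x|=r,\quad c>0 .$$
We compute two quantities. First,
$$|F(x)|^2=c^2\Big(r^4-\tfrac23r^4+\tfrac13 r^4\Big)=\tfrac23c^2r^4 .$$
Second, for $v$ tangent at $x$ (so $v\cdot x=0$) we have $dF(v)=c(xv^T+vx^T)$, hence $|dF(v)|^2=2c^2r^2|v|^2$. We want $F$ to land in the unit sphere $S^4(1)$ and to be isometric. This needs $\frac23c^2r^4=1$ and $2c^2r^2=1$. Dividing, $r^2=3$, and then $c^2=\frac16$. So the sphere of curvature $\frac1{r^2}=\frac13$ maps isometrically into $S^4(1)$, and no other radius does this with a map of this shape.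

The entries of $F$ are multiples of the harmonic polynomials $x_ax_b-\frac13\delta_{ab}|x|^2$ restricted to the sphere of radius $\sqrt3$. They are spherical harmonics of degree $2$, so they are eigenfunctions of $-\Delta$ with eigenvalue $2\cdot 3/r^2=2$. Thus $\Delta F=-2F$. The identity map $S^2(1)\to S^2(1)$ has the same property: its coordinates are harmonics of degree $1$, with eigenvalue $1\cdot2=2$. The number $2$ has a geometric meaning.

**Minimal immersions and the eigenvalue 2.** Let $f:(S^2,g)\to S^N(1)\subset\mathbb R^{N+1}$ be an isometric immersion and let $\Delta$ be the Laplace–Beltrami operator of $g$, acting on the components of $f$. Then $\Delta f$ is the trace of the second fundamental form of $f$ in $\mathbb R^{N+1}$, so it is normal to the surface. Its component along $f$ is $f\cdot\Delta f=\frac12\Delta|f|^2-|df|^2=0-2=-2$. The remaining component is the trace $H$ of the second fundamental form in $S^N(1)$. So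
$$\Delta f=H-2f. \tag{1}$$
The immersion is *minimal* if $H=0$. By (1) this holds if and only if $\Delta f=-2f$, and also if and only if $\Delta f$ is pointwise a multiple of $f$. This is Takahashi's theorem (J. Math. Soc. Japan 18 (1966)). In particular the map $F$ above is minimal.

**Full maps.** A map into $S^N(1)$ is *full* if its image spans $\mathbb R^{N+1}$. The map $F$ is full in $S^4(1)$: if $Q$ is traceless symmetric and $\operatorname{tr}(QF(x))=0$ for all $x$, then $x^TQx=0$ for all $x$, so $Q=0$. A great sphere $S^2(1)\subset S^4(1)$ is minimal but not full.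

**Which constant curvatures occur?** On $S^2(\kappa)$, the sphere of constant curvature $\kappa$, the eigenvalues of $-\Delta$ are $\ell(\ell+1)\kappa$ with multiplicity $2\ell+1$. A minimal immersion has nonconstant components, so it forces $2=\ell(\ell+1)\kappa$ for some $\ell\ge1$. Hence $\kappa$ is one of the numbers
$$K(s)=\frac{2}{s(s+1)},\qquad K(1)=1,\ K(2)=\tfrac13,\ K(3)=\tfrac16,\ K(4)=\tfrac1{10},\ \dots$$
All these values occur. For every $s$ there is a full minimal isometric immersion $\Psi_{2,s}:S^2(K(s))\to S^{2s}(1)$, unique modulo congruences. Moreover, every full isometric minimal immersion $S^2(\kappa)\to S^n(1)$ has $n=2t$ and $\kappa=K(t)$ for some $t$, and is congruent to $\Psi_{2,t}$. This is due to Calabi (J. Differential Geom. 1 (1967)) and do Carmo–Wallach (Ann. of Math. 93 (1971)), and we use it as given. Thus $\Psi_{2,1}$ is the identity and $\Psi_{2,2}$ is the Veronese map $F$.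

Now drop the assumption that the curvature is constant. Can a minimal sphere have curvature moving around inside the gap between two consecutive values $K(s+1)$ and $K(s)$? U. Simon conjectured that it cannot. The cases $s=1$ and $s=2$ are known, the latter by Kozłowski–Simon. We prove the statement for all $s$.

## 2. Three theorems on pinched metrics and the spectrum of $-\Delta$

Everything is $C^\infty$. $K$ is the Gaussian curvature of $(S^2,g)$, and $0=\lambda_0<\lambda_1\le\lambda_2\le\cdots$ are the eigenvalues of $-\Delta$ with multiplicity. The statement $f=\Psi_{2,s}$ is understood modulo congruences, with $S^{2s}(1)$ regarded as a great sphere of $S^N(1)$.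

**Theorem A.** Let $g$ be a metric on $S^2$ with $\kappa_1\le K\le\kappa_2$, where $\kappa_1,\kappa_2$ are real constants. Then for all $\ell\ge0$ and $\ell^2\le j\le(\ell+1)^2-1$,
$$\ell(\ell+1)\,\kappa_1\le\lambda_j\le\ell(\ell+1)\,\kappa_2 .$$
If $j\ge1$ and the left (resp. right) inequality is an equality, then $K\equiv\kappa_1$ (resp. $K\equiv\kappa_2$).

**Theorem B (Simon's conjecture).** Let $s\ge1$ and $K(s+1)\le K\le K(s)$ on $(S^2,g)$. If $f:(S^2,g)\to S^N(1)$ is an isometric minimal immersion, then $K\equiv K(s)$ and $f=\Psi_{2,s}$, or $K\equiv K(s+1)$ and $f=\Psi_{2,s+1}$.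

**Theorem C.**

1. If $2$ is an eigenvalue of $-\Delta$ on $(S^2,g)$ and $K$ is not constant, then $\min K<K(\ell)<\max K$ for some integer $\ell\ge1$. If moreover $(S^2,g)$ admits an isometric minimal immersion into some $S^N(1)$, then $\ell\ge2$.
2. For every $\ell\ge2$ and $\varepsilon>0$ there is an isometric minimal immersion of some $(S^2,g)$ into $S^{2\ell}(1)$ with $K$ nonconstant and $|K-K(\ell)|<\varepsilon$. Hence in Theorem B the lower bound $K(s+1)$ cannot be decreased for any $s\ge1$, and the upper bound $K(s)$ cannot be increased for any $s\ge2$. (For $s=1$ the bound $K\le1$ holds automatically, by the Gauss equation.)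

The indices in Theorem A come from the round sphere: the eigenvalue $\ell(\ell+1)$ has multiplicity $2\ell+1$, and $1+3+\dots+(2\ell-1)=\ell^2$, so it occupies exactly the positions $\ell^2\le j\le(\ell+1)^2-1$. Theorem A says that each cluster moves by no more than the curvature does. Theorem B will follow by placing $2$ in a cluster.

## 3. Two direct comparisons and where they stop

**The conformal factor.** By uniformization $g=\rho\,g_0$ with $g_0$ the unit round metric. In dimension two $\int|\nabla u|^2dA$ depends only on the conformal class, so the Rayleigh quotient of $g$ is $\int|\nabla_0u|^2dA_0\big/\int u^2\rho\,dA_0$. Bounds on $\rho$ would bound all $\lambda_j$ at once, and we would want $\frac1{\kappa_2}\le\rho\le\frac1{\kappa_1}$. But curvature bounds do not bound $\rho$. Pulling $g_0$ back by the dilation $z\mapsto tz$ of $\mathbb{CP}^1$ gives $K\equiv1$ and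
$$\rho=\frac{t^2(1+|z|^2)^2}{(1+t^2|z|^2)^2},$$
which is $t^2$ at $z=0$ and $t^{-2}$ at $z=\infty$. The noncompact Möbius group defeats this comparison as it stands.

**The Bochner formula.** Integrated over $S^2$, it reads $\int(\Delta u)^2=\int|\nabla^2u|^2+\int K|\nabla u|^2$. Write $|\nabla^2u|^2=|\nabla^2_0u|^2+\frac12(\Delta u)^2$, where $\nabla_0^2u$ is the traceless Hessian. If $-\Delta u=\lambda u$, then $\int(\Delta u)^2=\lambda\int|\nabla u|^2$, so
$$\frac\lambda2\int|\nabla u|^2=\int|\nabla_0^2u|^2+\int K|\nabla u|^2. \tag{2}$$
Dropping the traceless Hessian gives $\lambda\ge2\kappa_1$ for every $\lambda>0$. This is the lower half of Theorem A for $\ell=1$. For Theorem B we need more. Already for $s=1$ we want $\lambda_4\ge6\kappa_1$, and (2) would then have to give a lower bound for $\int|\nabla_0^2u|^2/\int|\nabla u|^2$. No such bound holds for all $u$: on the round sphere $\nabla_0^2u=0$ for the three coordinate functions. A statement about one eigenfunction is not enough. We have to count how many directions the traceless Hessian kills, and then understand its spectrum on the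 rest.

The traceless Hessian of $u$ is a derivative of the 1-form $\partial u$. On $(1,0)$-forms, whether or not they come from functions, this derivative has a kernel of dimension exactly three for *every* metric. That is what we prove next, together with its analogues on higher tensor powers.

## 4. The operators $A_p$ on powers of the canonical bundle

Fix the orientation and complex structure of $g$, so $S^2\cong\mathbb{CP}^1$. Let $L$ be the canonical bundle, of degree $-2$. Its sections are locally $a\,dz$, and those of $L^p$ ($p\ge0$) are locally $a\,dz^p$. Locally $g=\rho\,|dz|^2$ and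
$$dA=\rho\,dx\,dy,\qquad \Delta=\frac4\rho\,\partial_z\partial_{\bar z},\qquad K=-\frac2\rho\,(\log\rho)_{z\bar z}.$$
Give $L^p$ the Hermitian metric $|dz^p|^2=\rho^{-p}$ and use the $L^2$ product $\langle a\,dz^p,b\,dz^p\rangle=\int a\bar b\,\rho^{-p}\,dA$. Let
$$D_{p+1}:\Gamma(L^p)\to\Gamma(L^{p+1}),\qquad D_{p+1}(a\,dz^p)=\rho^p\,\partial_z(\rho^{-p}a)\,dz^{p+1}=\big(a_z-p(\log\rho)_za\big)dz^{p+1}$$
be the $(1,0)$-part of the Chern connection. For $p=0$ this is $u\mapsto\partial u=u_z\,dz$.

**Step 1: the adjoint.** We need it in order to form Laplacians. For $a\,dz^p$ and $b\,dz^{p+1}$, the factor $\rho^{p}\cdot\rho^{-(p+1)}\cdot\rho$ equals $1$. So in a chart (with a partition of unity)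
$$\langle D_{p+1}a,b\rangle=\int\partial_z(\rho^{-p}a)\,\bar b\,dx\,dy=-\int\rho^{-p}a\,\overline{b_{\bar z}}\,dx\,dy=\int a\,\overline{(-\rho^{-1}b_{\bar z})}\,\rho^{-p}\,dA .$$
Hence
$$D_{p+1}^*(b\,dz^{p+1})=-\rho^{-1}b_{\bar z}\,dz^p. \tag{3}$$

**Step 2: commutation, where the curvature enters.** On $\Gamma(L^p)$ with $p\ge1$ there are two second-order operators: go up and come back, or go down and come back. Acting on coefficients, they are
$$D_{p+1}^*D_{p+1}a=-\rho^{-1}\partial_{\bar z}\big(a_z-p(\log\rho)_za\big)=-\rho^{-1}\big(a_{z\bar z}-p(\log\rho)_za_{\bar z}-p(\log\rho)_{z\bar z}a\big),$$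
$$D_pD_p^*a=-\rho^{p-1}\partial_z\big(\rho^{-(p-1)}\rho^{-1}a_{\bar z}\big)=-\rho^{p-1}\partial_z(\rho^{-p}a_{\bar z})=-\rho^{-1}\big(a_{z\bar z}-p(\log\rho)_za_{\bar z}\big).$$
Their difference is $D_pD_p^*-D_{p+1}^*D_{p+1}=-\rho^{-1}p(\log\rho)_{z\bar z}=\frac p2K$. Put
$$A_p:=2D_{p+1}^*D_{p+1}\quad\text{on }\Gamma(L^p),\ p\ge0 .$$
Each $A_p$ is nonnegative and self-adjoint. It is elliptic, since its leading term is $-2\rho^{-1}\partial_z\partial_{\bar z}$, so it has discrete spectrum and smooth eigensections. We have shown
$$A_0=-\tfrac12\Delta,\qquad 2D_pD_p^*=A_p+pK\quad(p\ge1). \tag{4}$$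

**Step 3: kernels, where the topology enters.** We want the kernel dimensions, independently of the metric.

The section $a\,dz^p$ lies in $\ker D_{p+1}$ if and only if $\partial_z(\rho^{-p}a)=0$, that is, if and only if $\rho^{-p}\bar a$ is holomorphic. The expression $\rho^{-p}\bar a\,\partial_z^{\otimes p}$ is a global section of $L^{-p}$. Indeed, under a change of coordinate $z\to w$ we have $\rho_w=\rho_z|dz/dw|^2$ and $a_w=a_z(dz/dw)^p$, so $\rho_w^{-p}\overline{a_w}=\rho_z^{-p}\overline{a_z}\,(dw/dz)^{p}$, while $\partial_z^{\otimes p}=(dw/dz)^p\partial_w^{\otimes p}$. So $\ker D_{p+1}$ is conjugate-linearly isomorphic to the space of holomorphic sections of $L^{-p}$. This bundle has degree $2p$ on $\mathbb{CP}^1$, so its space of sections has dimension $2p+1$. Since $\langle A_p\omega,\omega\rangle=2\|D_{p+1}\omega\|^2$, we get $\dim_{\mathbb C}\ker A_p=2p+1$.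

By (3), $\ker D_{p+1}^*$ consists of the holomorphic sections of $L^{p+1}$. This bundle has negative degree $-2(p+1)$, so $\ker D_{p+1}^*=0$.

*Example.* On the unit round sphere $\rho=4(1+|z|^2)^{-2}$, and $\ker A_1$ consists of the forms $\rho\,\bar q\,dz$ with $q\in\operatorname{span}(1,z,z^2)$. For the height function $u=\frac{1-|z|^2}{1+|z|^2}$ one finds $u_z=-2\bar z(1+|z|^2)^{-2}$, which is the case $q=-z/2$.

**Step 4: the ladder.** This step links the spectrum on $L^p$ with that on $L^{p+1}$. For a self-adjoint operator $B$ bounded below with discrete spectrum, let $\nu_1(B)\le\nu_2(B)\le\cdots$ be its eigenvalues with multiplicity. Write $T=D_{p+1}$ and let $\alpha>0$. If $2T^*T\omega=\alpha\omega$, then $2TT^*(T\omega)=\alpha T\omega$, and $\frac2\alpha T^*$ inverts $T$ on these eigenspaces. So $2T^*T=A_p$ and $2TT^*$ have the same positive eigenvalues with the same multiplicities. By (4), $2TT^*=A_{p+1}+(p+1)K$, and it has no kernel by Step 3. Hence for all $p\ge0$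
$$\nu_i(A_p)=0\ \ (1\le i\le2p+1),\qquad \nu_{2p+1+i}(A_p)=\nu_i\big(A_{p+1}+(p+1)K\big)\ \ (i\ge1). \tag{5}$$

**The round case as a test.** If $K\equiv\kappa$, then (5) reads $\nu_{2p+1+i}(A_p)=\nu_i(A_{p+1})+(p+1)\kappa$. So $A_0$ has eigenvalue $0$ once, then $\kappa$ three times (from $\ker A_1$), then $(1+2)\kappa$ five times (from $\ker A_2$), and so on. Doubling gives $\ell(\ell+1)\kappa$ with multiplicity $2\ell+1$.

**Why one cannot follow a single eigenfunction up the ladder.** Let $-\Delta u=\lambda u$, $\lambda>0$, and $\alpha=\lambda/2$. Then $(A_1+K)D_1u=\alpha D_1u$, and pairing with $D_1u$ reproduces the Bochner identity (2) up to a constant factor. One rung higher, we compute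
$$2D_2D_2^*(D_2D_1u)=D_2A_1D_1u=D_2\big((\alpha-K)D_1u\big)=(\alpha-K)\,D_2D_1u-K_z\,dz\otimes D_1u .$$
The term with $K_z$ prevents $D_2D_1u$ from satisfying a closed equation. The underlying reason is that $A_1$ and multiplication by $K$ do not commute, so eigensections of $A_1+K$ are not eigensections of $A_1$. The way out is to stop carrying eigensections and to carry *ordered lists of eigenvalues*. At each rung, (5) moves a list exactly from $A_p$ to $A_{p+1}+(p+1)K$. Then min–max replaces $A_{p+1}+(p+1)K$ by $A_{p+1}$, at a cost between $(p+1)\kappa_1$ and $(p+1)\kappa_2$ for every index. After that (5) applies again.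

## 5. The eigenvalue bounds of Theorem A

**Step 5: one rung.** The purpose is to make the last paragraph an inequality. By the min–max principle, adding a potential with values in $[(p+1)\kappa_1,(p+1)\kappa_2]$ moves each $\nu_i$ by an amount in that interval. So (5) gives, for $p\ge0$ and $i\ge1$,
$$\nu_i(A_{p+1})+(p+1)\kappa_1\ \le\ \nu_{2p+1+i}(A_p)\ \le\ \nu_i(A_{p+1})+(p+1)\kappa_2. \tag{6}$$

**Step 6: the first two clusters by hand.** This shows how the indices move. By (4), $\lambda_j=2\nu_{j+1}(A_0)$; the shift is there because the $\lambda$'s are numbered from $0$, and complex functions give the same multiplicities as real ones. By (5), $\lambda_j=2\nu_j(A_1+K)$ for $j\ge1$.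

For $1\le j\le3$ we have $\nu_j(A_1)=0$, so $2\kappa_1\le\lambda_j\le2\kappa_2$.

For $4\le j\le8$ we use $\nu_j(A_1)=\nu_{j-3}(A_2+2K)$, where $1\le j-3\le5$ and therefore $\nu_{j-3}(A_2)=0$. So $2\kappa_1\le\nu_j(A_1)\le2\kappa_2$, and then $(2+1)\kappa_1\le\nu_j(A_1+K)\le(2+1)\kappa_2$. Doubling, $6\kappa_1\le\lambda_j\le6\kappa_2$.

**Step 7: all clusters.** We iterate (6). Let $\ell\ge0$ and $\ell^2\le j\le(\ell+1)^2-1$, and start from $\nu_{j+1}(A_0)=\frac12\lambda_j$. Apply (6) for $p=0,1,\dots,\ell-1$. The index drops by $2p+1$ at step $p$, so by $1+3+\dots+(2\ell-1)=\ell^2$ in total. Each step is legitimate, because the index stays at least $j+1-\ell^2\ge1$. After $\ell$ steps the index is $j+1-\ell^2\in[1,2\ell+1]$, so $\nu_{j+1-\ell^2}(A_\ell)=0$ by (5). The accumulated terms lie between $(1+2+\dots+\ell)\kappa_1$ and $(1+2+\dots+\ell)\kappa_2$. Therefore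
$$\frac{\ell(\ell+1)}2\kappa_1\le\tfrac12\lambda_j\le\frac{\ell(\ell+1)}2\kappa_2 ,$$
which is the two-sided bound of Theorem A.

## 6. Equality in Theorem A by unique continuation

For equality it suffices to show that the first rung, from $A_1+K$ to $A_1$, is strict unless $K$ is constant. We use *Aronszajn's unique continuation theorem* (J. Math. Pures Appl. 36 (1957), valid also for vector-valued functions): if a smooth $a$ on a connected open set satisfies $|\Delta_0a|\le C(|a|+|\nabla a|)$ locally, with $\Delta_0$ the flat Laplacian, and $a$ vanishes on a nonempty open subset, then $a\equiv0$.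

**Claim.** Let $B\in\{A_1,\ A_1+K\}$ and let $V$ be a smooth real function with $V\le\kappa$ and $V\not\equiv\kappa$, where $\kappa$ is a real constant. Then $\nu_i(B+V)<\nu_i(B)+\kappa$ for all $i\ge1$.

*Proof.* Let $E$ be the $i$-dimensional span of eigensections of $B$ for $\nu_1(B),\dots,\nu_i(B)$. By min–max, $\nu_i(B+V)$ is at most the maximum of $\langle(B+V)\omega,\omega\rangle$ over unit $\omega\in E$. Take a unit $\omega$ where this maximum is attained. Then
$$\nu_i(B+V)\le\langle B\omega,\omega\rangle+\int V|\omega|^2\,dA\le\nu_i(B)+\kappa .$$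
Suppose $\nu_i(B+V)=\nu_i(B)+\kappa$. Then both $\langle B\omega,\omega\rangle=\nu_i(B)$ and $\int(\kappa-V)|\omega|^2dA=0$. Expand $\omega$ in the chosen eigensections, whose eigenvalues are all at most $\nu_i(B)$. The first equality then says that only components with eigenvalue $\nu_i(B)$ are present, so $B\omega=\nu_i(B)\omega$. The second says that $\omega=0$ on the nonempty open set $\{V<\kappa\}$.

Write $\omega=a\,dz$ and $B=A_1+K_0$ with $K_0\in\{0,K\}$. By the formula in Step 2 with $p=1$, the eigenvalue equation is
$$4a_{z\bar z}=4(\log\rho)_z\,a_{\bar z}+\Big(4(\log\rho)_{z\bar z}+2\rho\,(K_0-\nu_i(B))\Big)a ,$$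
so $|\Delta_0a|\le C(|a|+|\nabla a|)$ locally. Let $Z$ be the interior of the zero set of $\omega$. It is open and nonempty. It is also closed: if $q$ is in its closure, a coordinate disc around $q$ meets $Z$, and Aronszajn's theorem gives $\omega=0$ on the disc. Since $S^2$ is connected, $\omega\equiv0$, which contradicts $\|\omega\|=1$. $\square$

**Step 8: strictness.** Let $j\ge1$, so $\ell\ge1$ and $\lambda_j=2\nu_j(A_1+K)$. If $K\not\equiv\kappa_2$, the claim with $B=A_1$, $V=K$, $\kappa=\kappa_2$ gives
$$\nu_j(A_1+K)<\nu_j(A_1)+\kappa_2 .$$
If $K\not\equiv\kappa_1$, the claim with $B=A_1+K$, $V=-K$, $\kappa=-\kappa_1$ gives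
$$\nu_j(A_1)<\nu_j(A_1+K)-\kappa_1 .$$
So the first of the $\ell$ steps in Step 7 is strict on the corresponding side. The other steps are the non-strict inequalities (6), so the bound for $\lambda_j$ is strict on that side. This completes the proof of Theorem A. $\blacksquare$

## 7. Placing the eigenvalue 2: proof of Theorem B

**Step 9: the curvature is constant.** We locate $2$ in a cluster and apply Theorem A. By (1), $\Delta f=-2f$. Since $f$ is nonconstant, some component is an eigenfunction, so $2=\lambda_j$ for some $j\ge1$. Choose $\ell\ge1$ with $\ell^2\le j\le(\ell+1)^2-1$, and use Theorem A with $\kappa_1=K(s+1)$, $\kappa_2=K(s)$.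

If $\ell\le s$, then $2=\lambda_j\le\ell(\ell+1)K(s)\le s(s+1)K(s)=2$. All are equalities, so $K\equiv K(s)$.

If $\ell\ge s+1$, then $2=\lambda_j\ge\ell(\ell+1)K(s+1)\ge(s+1)(s+2)K(s+1)=2$. All are equalities, so $K\equiv K(s+1)$.

**Step 10: identifying the map.** Now $K\equiv K(t)$ with $t\in\{s,s+1\}$, and $(S^2,g)$ is isometric to $S^2(K(t))$. Let $W$ be the linear span of $f(S^2)$. Then $f$ is a full isometric immersion into the great sphere $S^N(1)\cap W=S^n(1)$. It is minimal there, because the great sphere is totally geodesic. By Calabi and do Carmo–Wallach, as recalled in Section 1, $n=2t'$, $K(t)=K(t')$, and $f$ is congruent to $\Psi_{2,t'}$. Since $t\mapsto K(t)$ is strictly decreasing, $t'=t$. $\blacksquare$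

## 8. Intervals free of eigenvalues: Theorem C(1)

Suppose $K$ is nonconstant and $2$ is an eigenvalue. Then $2=\lambda_j$ with $j\ge1$. Let $\ell\ge1$ be the index of its cluster. Theorem A with $\kappa_1=\min K$ and $\kappa_2=\max K$ has strict inequalities on both sides, so
$$\ell(\ell+1)\min K<2<\ell(\ell+1)\max K,\qquad\text{that is,}\qquad \min K<K(\ell)<\max K .$$
If $(S^2,g)$ admits an isometric minimal immersion into $S^N(1)$, the Gauss equation gives $K=1-\frac12|\mathrm{II}|^2\le1=K(1)$. This excludes $\ell=1$ and proves Theorem C(1). $\blacksquare$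

The same argument gives a statement with no reference to the number $2$: *a metric with nonconstant curvature has no eigenvalue in $[\ell(\ell+1)\max K,\ (\ell+1)(\ell+2)\min K]$, for any integer $\ell\ge1$.* By Gauss–Bonnet $\max K>0$, so if $\min K\le0$ the interval is empty. If $\min K>0$, an eigenvalue $\lambda$ in the interval is positive, hence lies in a cluster $\ell'\ge1$. For $\ell'\le\ell$ we get $\lambda<\ell'(\ell'+1)\max K\le\ell(\ell+1)\max K$. For $\ell'\ge\ell+1$ we get $\lambda>\ell'(\ell'+1)\min K\ge(\ell+1)(\ell+2)\min K$. Both contradict the choice of $\lambda$.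

## 9. Isotropic bundles and deformations of $\Psi_{2,\ell}$: Theorem C(2)

We write $s=\ell\ge2$ and $n=2s+1$. Let $x\cdot y$ be the complex bilinear form on $\mathbb C^n$, so the Hermitian product is $x\cdot\bar y$. A subspace is *isotropic* if the bilinear form vanishes on it. The plan is to read $\Psi_{2,s}$ off a holomorphic isotropic bundle, to move that bundle by a complex orthogonal matrix $A$, and to show that for most $A$ the new minimal sphere is not congruent to the old one.

**A model: $s=1$.** Take $\xi(z)=(1-z^2,\ i(1+z^2),\ 2z)$. Then $\xi(z)\cdot\xi(w)=-2(z-w)^2$, so $\xi$ is isotropic. The real unit vectors Hermitian-orthogonal to $\xi$ and $\bar\xi$ are $\pm f$ with $f=\frac{1}{1+|z|^2}(2\operatorname{Re}z,\ 2\operatorname{Im}z,\ |z|^2-1)$, and differentiating gives $f_{\bar z}=(1+|z|^2)^{-2}\,\xi$. So the identity map of $S^2$ is recovered from the isotropic line spanned by $\xi$. The construction below does the same with an isotropic bundle of rank $s$.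

**Step 11: the homogeneous bundle.** Here we build the bundle. Let $V_1$ be the space of linear forms in $X,Y$, and identify $\mathbb{CP}^1$ with $\mathbb P(V_1)$ by $z\leftrightarrow[X+zY]$. Let $\varrho$ be the irreducible representation of $SL_2(\mathbb C)$ on binary forms of degree $2s$, with $\varrho(h)(l^{2s})=(hl)^{2s}$. Restricted to $SU(2)$, it is the complexification of the real representation of $SO(3)$ on harmonic polynomials of degree $s$ on $\mathbb R^3$, which preserves an inner product. Choosing an orthonormal basis there, we identify the space of forms with $\mathbb C^n$ so that $\varrho(SU(2))\subset SO(n)$ and $\varrho(SL_2(\mathbb C))\subset SO(n,\mathbb C)$.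

Put $\xi(z)=(X+zY)^{2s}$, the equivariant rational normal curve. For linear forms with $\det(l,m)=\delta\neq0$, some element of $SL_2(\mathbb C)$ takes $(l,m)$ to $(X,\delta Y)$. By invariance $l^{2s}\cdot m^{2s}=\delta^{2s}\,X^{2s}\cdot Y^{2s}$, and by continuity this holds for $\delta=0$ too. Hence $\xi(z)\cdot\xi(w)=c\,(z-w)^{2s}$ for a constant $c$. Differentiating $i$ times in $z$ and $k$ times in $w$ and setting $w=z$,
$$\xi^{(i)}\cdot\xi^{(k)}=0\qquad\text{for } i+k<2s. \tag{7}$$
Since $\xi^{(i)}$ is a nonzero multiple of $Y^i(X+zY)^{2s-i}$, and these forms are divisible by different exact powers of $X+zY$, the vectors $\xi,\dots,\xi^{(2s)}$ are independent. For $1\le k\le2s+1$ let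
$$E_k=\operatorname{span}(\xi,\dots,\xi^{(k-1)}).$$
At the point $[l]$ this is the space of forms divisible by $l^{2s+1-k}$. So $E_k$ is a holomorphic bundle of rank $k$ on all of $\mathbb{CP}^1$, and $\varrho(h)E_k(z)=E_k(hz)$.

Put $E=E_s$. By (7), $E$ is isotropic. Let $F=\{v:v\cdot E=0\}$, of rank $n-s=s+1$. By (7), $E_{s+1}\subset F$, and the ranks agree, so $F=E_{s+1}$. This gives $\partial_z\Gamma(E)\subset\Gamma(F)$. Both bundles are holomorphic, so $\partial_{\bar z}$ preserves $\Gamma(E)$ and $\Gamma(F)$.

**Step 12: the maps $f_A$.** We construct a family of conformal harmonic maps. Let $A\in SO(n,\mathbb C)$. Since $A$ is constant and preserves the bilinear form, $AE$ is holomorphic and isotropic, $AF=(AE)^{\perp}$ for the bilinear form, and $\partial_z\Gamma(AE)\subset\Gamma(AF)$. Isotropy means that $AE$ is Hermitian-orthogonal to $\overline{AE}$, because $e\cdot\overline{(\overline{e'})}=e\cdot e'=0$. A vector $v$ is Hermitian-orthogonal to $\overline{AE}$ if and only if $v\in AF$, and to $AE$ if and only if $v\in\overline{AF}$. So the Hermitian complement of $AE\oplus\overline{AE}$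 is $AF\cap\overline{AF}$. This is a line bundle invariant under conjugation, so its real vectors form a real line bundle. Let $A$ range over a neighborhood $U$ of $I$ diffeomorphic to a ball. Over $U\times S^2$, which is simply connected, the real line bundle is trivial. Let $f_A(z)$ be a unit section, smooth in $(A,z)$. The orthogonal projector onto the line is $f_Af_A^T$. It is real analytic in $z$, being computed algebraically from local holomorphic frames and their conjugates. Up to sign, $f_A$ is locally a normalized column of this projector, so $f_A$ is real analytic in $z$. By counting ranks, $AF=AE\oplus\mathbb Cf_A$.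

*Weakly conformal.* Since $AF$ is holomorphic, $\partial_{\bar z}f_A\in AF$, so $\partial_{\bar z}f_A=e+\beta f_A$ with $e\in AE$. Pair with $f_A$ bilinearly. We have $f_A\cdot\partial_{\bar z}f_A=0$ because $f_A\cdot f_A=1$, and $f_A\cdot e=0$ because $f_A\in AF$. So $\beta=0$ and
$$\partial_{\bar z}f_A\in AE,\qquad \partial_zf_A\in\overline{AE}, \tag{8}$$
the second by conjugation. As $\overline{AE}$ is isotropic, $\partial_zf_A\cdot\partial_zf_A=0$.

*Harmonic.* By (8), $\partial_z\partial_{\bar z}f_A\in\partial_z\Gamma(AE)\subset\Gamma(AF)$. This vector is real, so it also lies in $\overline{AF}$. Hence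
$$\partial_z\partial_{\bar z}f_A=-\mu f_A\quad\text{for a real function }\mu. \tag{9}$$
Wherever $f_A$ is an immersion, it is conformal. For its induced metric, $\Delta f_A=4\rho^{-1}\partial_z\partial_{\bar z}f_A$ is a multiple of $f_A$, so by (1) it is minimal in $S^{2s}(1)$.

**Step 13: $f_I$ is $\Psi_{2,s}$, and nearby $f_A$ are immersions.** For $u\in SU(2)$ the matrix $\varrho(u)$ is real orthogonal and takes $E(z)$ to $E(uz)$, so $\varrho(u)f_I(z)=\pm f_I(uz)$. By connectedness of $SU(2)\times S^2$ the sign is the one at $u=1$, namely $+$. If $f_I$ were constant, its value would be a nonzero $SU(2)$-fixed vector. That is impossible, since $\varrho$ is irreducible of dimension $n>1$. The pulled back metric is conformal and $SU(2)$-invariant, so it is a constant multiple of the round metric. The constant is not $0$, because $f_I$ is nonconstant. So $f_I$ is an immersion of constant curvature. The span of its image is a nonzero invariant subspace, so $f_I$ is full. By Calabi $f_I=\Psi_{2,s}=:\Psi$, of curvature $K(s)$.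

By compactness of $S^2$ and smoothness in $(A,z)$, for $A$ near $I$ the map $f_A$ is an immersion, hence minimal, and the curvature $K_A$ of its induced metric $g_A$ is uniformly close to $K(s)$. We shrink $U$ so that this holds on $U$, with $|K_A-K(s)|$ smaller than $\varepsilon$ and smaller than the distance from $K(s)$ to every other $K(t)$.

It remains to find $A$ in $U$, as close to $I$ as we like, with $K_A$ nonconstant.

**Step 14: what constant $K_A$ would mean.** We convert constancy into a congruence. Suppose $A\in U$ and $K_A$ is constant. As in Step 10, $K_A=K(t)$ for some $t$, so $t=s$ by the choice of $U$. Moreover $f_A$ spans a great sphere of dimension $2s$, so it is full. By uniqueness, $f_A=R\circ\Psi\circ\varphi$ with $R\in O(n)$ and $\varphi:(S^2,g_A)\to(S^2,g_I)$ an isometry. Both metrics are conformal to $\mathbb{CP}^1$, so $\varphi$ is conformal or anticonformal. Let $\tau$ be the antipodal map, which is anticonformal. The components of $\Psi$ are eigenfunctions for $2=s(s+1)K(s)$ on $S^2(K(s))$, that is, spherical harmonics of degree $s$. So $\Psi\circ\tau=(-1)^s\Psi$.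 Replacing $\varphi$ by $\tau\circ\varphi$ and $R$ by $(-1)^sR$ if necessary, we may assume that $\varphi$ is holomorphic. Then $\varphi\in PSL_2(\mathbb C)$, and we lift it to $\hat\varphi\in SL_2(\mathbb C)$.

**Step 15: the map determines the bundle.** The purpose is to turn $f_A=R\circ\Psi\circ\varphi$ into an equation between bundles. Put $h=f_A$. A holomorphic bundle containing $\partial_{\bar z}h$ contains all $\partial_{\bar z}^kh$, $k\ge1$. There are two holomorphic isotropic bundles of rank $s$ containing $\partial_{\bar z}h$. One is $AE$, by (8). The other is $R(E\circ\varphi)$: it is holomorphic since $\varphi$ is, isotropic since $R\in O(n)$, and $\partial_{\bar z}h=\overline{\varphi'}\,R\big((\partial_{\bar w}\Psi)\circ\varphi\big)$ lies in it by (8) for $A=I$.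

Let $G$ be the pointwise span of $\{\partial_{\bar z}^kh\}_{k\ge1}$. Ranks of spans are lower semicontinuous. Choosing first a point where $\operatorname{rank}G$ is maximal, and then near it one where $\operatorname{rank}(G+\mathbb Ch+\overline G)$ is maximal, we find an open disc on which both ranks are constant. On this disc (shrunk if necessary) finitely many of the generators form smooth frames. The bundle $P=G+\mathbb Ch+\overline G$ is closed under $\partial_{\bar z}$ and $\partial_z$. Indeed $\partial_{\bar z}$ maps $\Gamma(G)$ to itself and $h$ into $G$. By (9), for $k\ge1$,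
$$\partial_z\partial_{\bar z}^kh=\partial_{\bar z}^{k-1}(-\mu h)\in\operatorname{span}(h,\partial_{\bar z}h,\dots,\partial_{\bar z}^{k-1}h)\subset\mathbb Ch+G .$$
The statements for $\overline G$, and for $\partial_zh\in\overline G$, follow by conjugation, as $h$ is real. A subbundle of a trivial bundle that is closed under all derivatives is constant, so $P$ is a fixed subspace of $\mathbb C^n$. It contains $h$ on the disc. Every linear functional vanishing on $P$ therefore vanishes on $h$ over the disc, and by real analyticity over all of $S^2$. So $h(S^2)\subset P$, and by fullness $P=\mathbb C^n$. Hence $2\operatorname{rank}G+1\ge2s+1$, that is, $\operatorname{rank}G\ge s$. But $G$ lies in $AE$ and in $R(E\circ\varphi)$, both of rank $s$. So $AE=G=R(E\circ\varphi)$ on the disc. Both sides are holomorphic maps from $\mathbb{CP}^1$ to a Grassmannian, so they agree everywhere. By equivariance $E\circ\varphi=\varrho(\hat\varphi)E$, and so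
$$B:=A^{-1}R\,\varrho(\hat\varphi)\in O(n,\mathbb C)\quad\text{satisfies}\quad BE(z)=E(z)\ \text{ for all }z. \tag{10}$$

**Step 16: $B=\pm1$.** We descend from $E=E_s$ to the curve $\xi$ itself. For $2\le k\le s$ consider the map $E_k\to\mathbb C^n/E_k$, $\sigma\mapsto\partial_z\sigma$, on holomorphic sections. It is linear over holomorphic functions $b$, since $\partial_z(b\sigma)=b'\sigma+b\,\partial_z\sigma\equiv b\,\partial_z\sigma$ modulo $E_k$. If $\sigma=\sum_{i<k}c_i\xi^{(i)}$, its image is $c_{k-1}\xi^{(k)}$ modulo $E_k$, and $\xi^{(k)}\notin E_k$. So the kernel is $E_{k-1}$. The matrix $B$ is constant, so it commutes with $\partial_z$; if it preserves $E_k$, it preserves $E_{k-1}$. Starting from (10), $B$ preserves $E_{s-1},\dots,E_1$. Thus $B\xi(z)=\beta(z)\xi(z)$. The function $\beta$ is continuous with values in the finite set of eigenvalues of $B$, so it is constant. Since the vectors $\xi(z)$ span $\mathbb C^n$, $B$ is scalar, and $B\in O(n,\mathbb C)$ forces $B=\pm1$.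

**Step 17: a dimension count.** This shows that the bad $A$ are rare. By Step 16, if $K_A$ is constant, then $A=\pm R\,\varrho(\hat\varphi)\in O(n)\,\varrho(SL_2(\mathbb C))$. By the polar decomposition $SL_2(\mathbb C)=SU(2)\exp(i\,\mathfrak{su}(2))$ and $\varrho(SU(2))\subset SO(n)$, this set is the image of the smooth map
$$O(n)\times\mathbb R^3\to O(n,\mathbb C),\qquad (R,y)\mapsto R\,\varrho(\exp(iy)),\quad y\in\mathfrak{su}(2)\cong\mathbb R^3 .$$
The source has dimension $\frac{n(n-1)}2+3=s(2s+1)+3$, and $\dim_{\mathbb R}SO(n,\mathbb C)=n(n-1)=2s(2s+1)$. For $s\ge2$ we have $s(2s+1)\ge10>3$, so the source has smaller dimension and the image has measure zero. Hence there are $A\in U$ arbitrarily close to $I$ with $K_A$ nonconstant, and $|K_A-K(s)|<\varepsilon$ for them. This proves the existence statement in Theorem C(2). For $s=1$ both dimensions equal $6$, so the count gives nothing there, in agreement with the bound $\ell\ge2$ in Theorem C(1).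

**Step 18: the pinching interval cannot be enlarged.** We check both ends, with $\varepsilon$ small. For $s\ge1$, the immersion with $\ell=s+1\ge2$ has nonconstant curvature in $[K(s+1)-\varepsilon,\ K(s)]$. So the lower bound in Theorem B cannot be decreased. For $s\ge2$, the immersion with $\ell=s$ has nonconstant curvature in $[K(s+1),\ K(s)+\varepsilon]$. So the upper bound cannot be increased. For $s=1$ the bound $K\le1$ is the Gauss equation and restricts nothing. $\blacksquare$
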